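\title{The pluricomplex Green function of a hyperconvex domain\\ as the pole approaches the boundary}

\begin{abstract}
For every $n\ge2$ we construct a bounded hyperconvex domain in $\mathbb C^n$ whose pluricomplex Green function $g(z,w)$ does not tend to zero as the pole $w$ tends to a certain boundary point $w_0$. In fact the elementary bound $\liminf_{w\to w_0}g(z,w)\ge\log(|z-w_0|/R)$, with $R=\sup_{\zeta\in D}|\zeta-w_0|$, which holds in every bounded domain $D$, is best possible among hyperconvex domains. The domain is built around analytic discs through a fixed point, each of which passes infinitely often through a pole close to $w_0$, and which converge to a disc having $w_0$ on its boundary.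
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\mathbb D$ is the unit disc in $\mathbb C$ and $|\cdot|$ is the Euclidean norm. A function $u\colon G\to[-\infty,\infty)$ on an open set $G\subset\mathbb C^n$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and subharmonic on the intersection of $G$ with every complex line; the value $-\infty$ may be taken identically. Being psh is a local property, preserved by finite maxima, sums, nonnegative multiples and composition $u\circ f$ with a holomorphic map $f$. The functions $|F|$ and $\log|F|$ for holomorphic $F$, and $\log|z-w|$ for fixed $w$, are psh.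

Let $D\subset\mathbb C^n$ be a bounded domain and $w\in D$. A \emph{competitor} for the pole $w$ is a psh function $u<0$ on $D$ such that $u(\zeta)-\log|\zeta-w|$ is bounded above near $w$. The \emph{pluricomplex Green function} of $D$ with pole at $w$ is
\[
g(z,w)=\sup\{u(z): u\text{ is a competitor for the pole }w\},\qquad z\in D .
\]
Thus $g\le0$, and $-g(z,w)$ measures how much of a logarithmic pole at $w$ every negative psh function must still feel at $z$.

The domain $D$ is \emph{hyperconvex} if it has a continuous psh exhaustion $\rho\colon D\to(-\infty,0)$, that is, $\{\rho<-s\}\Subset D$ for every $s>0$. Such a $\rho$ tends to $0$ at $\partial D$, and this gives the Green function its boundary values: \emph{for a fixed pole $w$, $g(z,w)\to0$ as $z\to\partial D$.} Indeed, let $d>\operatorname{diam}D$, let the closed ball of radius $r$ about $w$ lie in $D$, and choose $C>0$ with $C\rho<\log(r/d)$ on the sphere $|\zeta-w|=r$. The function equal to $\log(|\zeta-w|/d)$ in the ball and to $\max\{\log(|\zeta-w|/d),C\rho(\zeta)\}$ outside it is a competitor, since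 the two formulas agree near the sphere. Hence $0\ge g(z,w)\ge C\rho(z)$ outside the ball.

Now exchange the roles: fix $z$ and let the pole move to the boundary.

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge2$, let $D\subset\mathbb C^n$ be a bounded hyperconvex domain, $w_0\in\partial D$ and $z\in D$. Is it true that $g(z,w)\to0$ as $w\to w_0$, $w\in D$?}
\medskip

This is described as an open question in \cite{CAG}. For $n=1$ the function $g$ is the classical Green function, which is symmetric in $(z,w)$, and the statement follows from the one for a fixed pole. For $n\ge2$ the function $g$ is in general not symmetric, and the argument above gives nothing, because the constant $C$ must exceed $\log(d/r)/|\rho|$ on a sphere about $w$ and blows up as $w\to\partial D$.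

One would still guess that the answer is yes, as it is in the simplest domains. Suppose that $F\colon D\to\mathbb D$ is holomorphic and $|F(w)|\to1$ as $w\to w_0$. Then $\log\bigl|(F-F(w))/(1-\overline{F(w)}F)\bigr|$ is a competitor for the pole $w$, and the identity
\[
1-\Bigl|\frac{b-a}{1-\bar ab}\Bigr|^2=\frac{(1-|a|^2)(1-|b|^2)}{|1-\bar ab|^2},
\]
with $a=F(w)$ and $b=F(z)$, shows that its value at $z$ tends to $0$. A bounded convex domain has such an $F$ at every boundary point: take $F=e^{\ell}$, where $\ell$ is complex affine, $\ell(w_0)=0$ and $\operatorname{Re}\ell<0$ on $D$. Hyperconvexity provides a psh substitute $\rho$ for $\log|F|$, and the question is whether the substitute suffices. It does not.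

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $c>0$. There are a bounded hyperconvex domain $D\subset\mathbb C^n$, points $w_0\in\partial D$ and $z^0\in D$, and points $w_m\in D$ with $w_m\to w_0$, such that
\[
\limsup_{m\to\infty}g(z^0,w_m)\le-c .
\]
\end{theorem}

In such a domain $g(w_m,z^0)\to0$ while $g(z^0,w_m)$ stays away from $0$. The next theorem says how negative the limit can be.

\begin{theorem}\label{thm:sharp}
For any bounded domain $D\subset\mathbb C^n$, $w_0\in\partial D$ and $z\in D$, put $R=\sup_{\zeta\in D}|\zeta-w_0|$. Then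
\begin{equation}\label{eq:lower}
\liminf_{w\to w_0}g(z,w)\ \ge\ \log\frac{|z-w_0|}{R}.
\end{equation}
This bound is best possible among hyperconvex domains, for every $n\ge2$: for all $c,\varepsilon>0$ the objects in Theorem~\ref{thm:main} can be chosen so that in addition $\log\frac{|z^0-w_0|}{R}\ge-c-\varepsilon$, and hence
\[
\limsup_{m\to\infty}g(z^0,w_m)\le-c\le\log\frac{|z^0-w_0|}{R}+\varepsilon .
\]
\end{theorem}

The bound \eqref{eq:lower} comes from the most obvious competitor. For $w\in D$ let $R_w=\sup_{\zeta\in D}|\zeta-w|$. The supremum is not attained, since $D$ is open, so $\log(|\zeta-w|/R_w)$ is a competitor and $g(z,w)\ge\log(|z-w|/R_w)$. Since $|R_w-R|\le|w-w_0|$, letting $w\to w_0$ gives \eqref{eq:lower}. The rest of the paper constructs the domain; both theorems are proved together in Section~\ref{sec:end}.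

\section{Upper bounds from analytic discs}\label{sec:idea}

Lower bounds for $g$ come from competitors. Upper bounds must hold for all competitors at once, and they come from restricting to analytic discs. We use two facts about a subharmonic function $s$ of one variable. If $s$ is defined on a bounded open set and $\limsup s\le0$ at every boundary point, then $s\le0$. If $s$ is defined and bounded above on a punctured disc, then it extends subharmonically to the center, with value the $\limsup$ of $s$ there.

\begin{lemma}\label{lem:disc}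
Let $D\subset\mathbb C^n$ be a bounded domain, $f\colon\mathbb D\to D$ holomorphic, and let $\zeta_k\in\mathbb D\setminus\{0\}$ be finitely or countably many distinct points with $f(\zeta_k)=w$ for all $k$. Then $g(f(0),w)\le\sum_k\log|\zeta_k|$.
\end{lemma}

\begin{proof}
Let $u$ be a competitor for the pole $w$ and $I$ a finite set of indices. Near $\zeta_k$ we have $|f(\zeta)-w|\le C|\zeta-\zeta_k|$, so $u\circ f\le\log|\zeta-\zeta_k|+C'$. Hence
\[
s=u\circ f-\sum_{k\in I}\log\Bigl|\frac{\zeta-\zeta_k}{1-\bar\zeta_k\zeta}\Bigr|
\]
is subharmonic off the points $\zeta_k$, $k\in I$, and bounded above near them, so it extends subharmonically to $\mathbb D$. The sum tends to $0$ as $|\zeta|\to1$ and $u\circ f<0$, so $s\le0$. At $\zeta=0$ this reads $u(f(0))\le\sum_{k\in I}\log|\zeta_k|$. Let $I$ exhaust the indices and take the supremum over $u$.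
\end{proof}

So we look for discs in $D$ centered at $z^0$ that pass through points $w$ near $w_0$. Hyperconvexity restricts such discs severely.

\begin{lemma}\label{lem:onepass}
Let $D$ be bounded and hyperconvex with exhaustion $\rho$, and $z^0\in D$. There are $r\in(0,1)$ and $\eta>0$ such that every holomorphic $f\colon\mathbb D\to D$ with $f(0)=z^0$ satisfies $\rho(f(\zeta))\le-\eta\min\{1,\log|\zeta|/\log r\}$ in $\mathbb D$.
\end{lemma}

\begin{proof}
Let the closed ball of radius $t$ about $z^0$ lie in $D$, let $-\eta$ be the maximum of $\rho$ on it, $d=\operatorname{diam}D$ and $r=t/d$. The Schwarz lemma, applied to $\langle f-z^0,\nu\rangle/d$ for unit vectors $\nu$, gives $|f(\zeta)-z^0|\le d|\zeta|$, so $\rho\circ f\le-\eta$ for $|\zeta|\le r$. On the annulus $r<|\zeta|<1$ apply the maximum principle to $\rho\circ f+\eta\log|\zeta|/\log r$.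
\end{proof}

If $f(\zeta)=w$ and $|\rho(w)|<\eta$, the lemma gives $\log(1/|\zeta|)\le|\rho(w)|\log(1/r)/\eta$. Thus each single passage through $w$ contributes to the sum in Lemma~\ref{lem:disc} an amount that tends to $0$ as $w\to\partial D$, and a bounded number of passages proves nothing. We need many passages, each near the unit circle, with total contribution about $-c$. The following function supplies them:
\[
B(\zeta)=\exp\Bigl(-c\,\frac{1+\zeta}{1-\zeta}\Bigr)=e^{c}\exp\Bigl(-\frac{2c}{1-\zeta}\Bigr),\qquad\zeta\in\mathbb C\setminus\{1\}.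
\]
It has no zeros and $B(0)=e^{-c}$. Since $\operatorname{Re}\frac{1+\zeta}{1-\zeta}=\frac{1-|\zeta|^2}{|1-\zeta|^2}$, we have
\begin{equation}\label{eq:Bsize}
|B|<1\text{ in }\mathbb D,\qquad|B|\le1\text{ on }\overline{\mathbb D}\setminus\{1\},\qquad|B(\zeta)|>1\text{ for }|\zeta|>1 .
\end{equation}

\begin{lemma}\label{lem:zeros}
Let $0<\kappa<e^{-c}$ and $a=\log(1/\kappa)$. For $k\in\mathbb Z$ put $x_k=(a+2\pi ik)/c$ and $\zeta_k=(x_k-1)/(x_k+1)$. The $\zeta_k$ are distinct points of $\mathbb D\setminus\{0\}$ with $B(\zeta_k)=\kappa$ and $|1-\zeta_k|\le 2c/(a+c)$, and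
\[
\prod_{k\in\mathbb Z}|\zeta_k|=\frac{e^{-c}-\kappa}{1-\kappa e^{-c}}<e^{-c}.
\]
\end{lemma}

\begin{proof}
The map $x\mapsto(x-1)/(x+1)$ is the inverse of $\zeta\mapsto(1+\zeta)/(1-\zeta)$; it sends the right half-plane onto $\mathbb D$ and $1$ to $0$. As $\operatorname{Re}x_k=a/c>1$, the $\zeta_k$ are distinct points of $\mathbb D\setminus\{0\}$, and $B(\zeta_k)=e^{-cx_k}=\kappa$. Also $|1-\zeta_k|=2/|x_k+1|\le2c/(a+c)$. Pairing $k$ with $-k$ and using $\sinh y=y\prod_{k\ge1}(1+y^2/\pi^2k^2)$ we get
\[
\prod_{|k|\le N}|\zeta_k|=\frac{a-c}{a+c}\prod_{k=1}^N\frac{(a-c)^2+4\pi^2k^2}{(a+c)^2+4\pi^2k^2}\ \longrightarrow\ \frac{\sinh\frac{a-c}2}{\sinh\frac{a+c}2}=\frac{e^{-c}-e^{-a}}{1-e^{-a-c}}.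
\]
The inequality holds because $e^{-c}(1-\kappa e^{-c})=e^{-c}-\kappa e^{-2c}>e^{-c}-\kappa$.
\end{proof}

As $\kappa\to0$ all the points $\zeta_k$ crowd toward $1$, yet the product of their moduli tends to $e^{-c}$. The mechanism is already visible in a domain that is not hyperconvex.

\begin{example}\label{ex:punctured}
Let $D=\{0<|z|<1\}\subset\mathbb C^n$, $n\ge1$, let $w_0=0$ and $\nu=(1,0,\dots,0)$. By \eqref{eq:Bsize} the disc $f(\zeta)=B(\zeta)\nu$ lies in $D$; it has center $e^{-c}\nu$ and passes through $\kappa\nu$ at every $\zeta_k$. Lemmas~\ref{lem:disc} and~\ref{lem:zeros} give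
\[
g(e^{-c}\nu,\kappa\nu)\le\log\frac{e^{-c}-\kappa}{1-\kappa e^{-c}},
\]
and the competitor built in Section~\ref{sec:intro} from $F(z)=z_1$ shows that equality holds. As $\kappa\to0$ the value tends to $-c$, which is the right side of \eqref{eq:lower}, since $R=1$. This $D$ is not hyperconvex: the restriction of an exhaustion $\rho$ to the punctured disc $D\cap\mathbb C\nu$ would extend subharmonically to the center with value $0$, contradicting the maximum principle.
\end{example}

In the example one disc serves all poles, and the boundary point $0$ is surrounded by the image of that disc, which is what destroys hyperconvexity. In $\mathbb C^2$ there is room to separate the roles. We shall take a limit disc $f_0$, continuous on $\overline{\mathbb D}$, which reaches $w_0=0$ only at the \emph{boundary} point $\zeta=1$ and on whose image, away from $0$, the parameter $\zeta$ is a holomorphic function of the point. A negative psh function can then rise almost to $0$ at the tip. For each $\kappa$ we take a different disc $f_\kappa$, which avoids $0$ and sends all $\zeta_k$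 to one point $w_\kappa$. The discs $f_\kappa$ can converge uniformly to $f_0$ because the $\zeta_k$ are near $1$, where $f_0$ is small.

The domain will be a component of an increasing union of compact sets $L_m$ that avoid $0$ and contain discs $f_{\kappa_m}(\overline{\mathbb D})$, and its exhaustion will be the limit of an increasing sequence of psh functions $\sigma_m$ on $\mathbb C^2$. Each step consists of two operations: adjoining a new disc to a sublevel set of $\sigma_m$ (Section~\ref{sec:convex}), and raising $\sigma_m$ at $0$ without disturbing it on $L_m$ (Section~\ref{sec:barrier}). A psh function on $\mathbb C^2$ that is at most $-1$ on $L_m$ is at most $-1$ on the polynomial hull of $L_m$, so the second operation requires control of hulls. We begin there.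

\section{Polynomial hulls and extension of psh functions}\label{sec:hulls}

The \emph{polynomial hull} $\widehat K$ of a compact set $K\subset\mathbb C^2$ is the set of all $q$ with $|p(q)|\le\max_K|p|$ for every polynomial $p$. It is compact, and $K$ is \emph{polynomially convex} if $\widehat K=K$. The set $\widehat K$ itself is polynomially convex, and the empty set counts as polynomially convex. If $q\notin\widehat K$ and $K\neq\emptyset$, then scaling and taking powers of a polynomial with $|p(q)|>\max_K|p|$ gives one with $\max_K|p|<1$ and $|p(q)|>3$. We use one theorem \cite[Thm.~4.3.4]{Hor}: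

\medskip
\noindent\textbf{(P)} \emph{$\widehat K$ equals the hull of $K$ with respect to all psh functions on $\mathbb C^2$. Thus $q\in\widehat K$ implies $u(q)\le\sup_Ku$ for every psh $u$ on $\mathbb C^2$.}
\medskip

In particular a compact set $\{\sigma\le a\}$, with $\sigma$ continuous and psh on $\mathbb C^2$, is polynomially convex: every point $q$ of its hull has $\sigma(q)\le a$. The next lemma says that polynomially convex sets have small polynomially convex neighborhoods and that near them local psh functions are global.

\begin{lemma}\label{lem:glue}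
Let $A\subset\mathbb C^2$ be a nonempty polynomially convex compact set and $G\supset A$ an open set.
\begin{enumerate}
\item[(a)] There are a bounded open set $U$ with $A\subset U\subset\overline U\subset G$ and a continuous psh function $\theta$ on $\mathbb C^2$ with $\theta\le-1$ on $A$, $\theta\ge1$ off $U$, and $\theta(z)\to\infty$ as $|z|\to\infty$. Hence $\{\theta\le0\}$ is a polynomially convex compact neighborhood of $A$ contained in $G$.
\item[(b)] If $u$ is continuous and psh on $G$, there is a continuous psh function $\tilde u$ on $\mathbb C^2$ with $\tilde u=u$ near $A$, $\tilde u>0$ off $G$, and $\tilde u(z)\to\infty$ as $|z|\to\infty$.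
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take any such $U$, and $t>0$ with $A\subset\{|z|\le t/2\}$ and $U\subset\{|z|<t\}$. For each $q$ in the compact set $E=\{|z|\le t\}\setminus U$ there is a polynomial $p$ with $\max_A|p|<1$ and $|p|>3$ near $q$, so finitely many of these, $p_1,\dots,p_N$, satisfy $\max_i|p_i|>3$ on $E$. Put
\[
\theta=\max\{|p_1|-2,\dots,|p_N|-2,\ 8|z|^2/t^2-3\}.
\]
On $A$ every entry is at most $-1$; on $E$ one of the first $N$ entries exceeds $1$; for $|z|\ge t$ the last entry is at least $5$.

(b) Take $U,\theta$ from (a) and $C>1+\max_{\overline U}|u|$. Let $\tilde u=\max(u,C\theta)$ on $U$ and $\tilde u=C\theta$ off $U$. On $\partial U$ we have $C\theta\ge C>u$, so $\tilde u=C\theta$ near $\partial U$ and $\tilde u$ is continuous and psh on $\mathbb C^2$. On $A$ we have $C\theta\le-C<u$, so $\tilde u=u$ near $A$. Off $U$ we have $\tilde u\ge C>0$.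
\end{proof}

\section{The discs}\label{sec:discs}

From now on $c>0$ and $\delta\in(0,1)$ are fixed. We look for discs of the form
\[
f_\kappa(\zeta)=w_\kappa+(B(\zeta)-\kappa)\,h(\zeta)\,(1-\zeta,\,1),\qquad w_\kappa=\kappa(1,1).
\]
The factor $B-\kappa$ sends every $\zeta_k$ to $w_\kappa$. The direction $(1-\zeta,1)$ lets us read off $\zeta$ from the point. The factor $h$ has three tasks. It vanishes at $1$, to make $f_\kappa$ continuous where $B$ is not. It satisfies $h(0)=1$ and $|h|<1+\delta$, so that almost nothing is lost in the comparison with \eqref{eq:lower}; this bound is needed only for Theorem~\ref{thm:sharp}. The third task is to keep the union of the disc with an \emph{arbitrary} polynomially convex set $L$ polynomially convex, since we have no control over the shape of the sublevel sets of $\sigma_m$. For ordinary discs this fails.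

\begin{example}\label{ex:flat}
In the line $\mathbb C\times\{0\}\subset\mathbb C^2$ let $L$ be the arc $\{|\xi-1|=1,\ |\xi|\ge1\}$. A compact set in $\mathbb C$ with connected complement is polynomially convex, so $L$ and $\overline{\mathbb D}$ are. By the maximum principle the hull of $L\cup\overline{\mathbb D}$ contains the region $\{|\xi-1|<1,\ |\xi|>1\}$ that they enclose.
\end{example}

The trouble is that the disc continues analytically past its boundary, and $L$ can enclose a piece of the continuation. We therefore take for $h$ a lacunary series whose partial sums converge very fast on $\overline{\mathbb D}$ and blow up at every point outside.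

\begin{lemma}\label{lem:h}
There are integers $1=d_1<d_2<\cdots$ and numbers $a_j>0$ with $\sum_ja_j=1$ such that the functions
\[
h(\zeta)=1-\sum_{j\ge1}a_j\zeta^{d_j},\qquad H_k(\zeta)=1-\sum_{j\le k}a_j\zeta^{d_j}
\]
have the following properties.
\begin{enumerate}
\item[(H1)] $h$ is continuous on $\overline{\mathbb D}$ and holomorphic in $\mathbb D$, $h(0)=1$, $h(1)=0$, $h\ne0$ on $\overline{\mathbb D}\setminus\{1\}$, and $|h|<1+\delta$ on $\overline{\mathbb D}$.
\item[(H2)] $\frac1{d_k}\log\max_{\overline{\mathbb D}}|h-H_k|\to-\infty$ as $k\to\infty$.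
\item[(H3)] $|H_k(\zeta)|\to\infty$ as $k\to\infty$ whenever $|\zeta|>1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We start from $(1-\zeta)^\alpha$, which has the properties in (H1), and replace the tail of its series by a lacunary tail of the same total mass. Choose $\alpha\in(0,1)$ with $2^\alpha<1+\delta/2$. In $\mathbb D$ we have $(1-\zeta)^\alpha=1-\sum_{j\ge1}\alpha_j\zeta^j$ with $\alpha_1=\alpha$ and $\alpha_j=\alpha(1-\alpha)\cdots(j-1-\alpha)/j!>0$. Letting $\zeta\uparrow1$ gives $\sum_j\alpha_j=1$, so the expansion holds on $\overline{\mathbb D}$. Choose $J\ge1$ with $\omega=\sum_{j>J}\alpha_j<\delta/4$. For $j\le J$ put $d_j=j$ and $a_j=\alpha_j$. For $j>J$ put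
\[
d_j=j^2d_{j-1},\qquad a_j=\Omega e^{-jd_{j-1}},
\]
where $\Omega>0$ is chosen so that $\sum_{j>J}a_j=\omega$. Then $\sum_ja_j=1$.

(H1) The series converges uniformly on $\overline{\mathbb D}$, $h(0)=1$ and $h(1)=0$. If $|\zeta|\le1$ and $h(\zeta)=0$, then $\sum_ja_j(1-\operatorname{Re}\zeta^{d_j})=0$ with nonnegative terms; the term $j=1$ gives $\operatorname{Re}\zeta=1$, so $\zeta=1$. The series of $h$ and of $(1-\zeta)^\alpha$ differ only in their tails, so $|h|\le2^\alpha+2\omega<1+\delta$.

(H2) For $j>J$ we have $a_{j+1}/a_j=e^{jd_{j-1}-(j+1)d_j}\le e^{-d_j}<\frac12$. Hence for $k\ge J$, $\max_{\overline{\mathbb D}}|h-H_k|\le\sum_{j>k}a_j\le2a_{k+1}=2\Omega e^{-(k+1)d_k}$.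

(H3) Let $|\zeta|=\varrho>1$ and $k>J$. The last term of $H_k$ dominates:
\[
|H_k(\zeta)|\ge a_k\varrho^{d_k}-\varrho^{d_{k-1}}-1=\varrho^{d_{k-1}}\bigl(a_k\varrho^{d_k-d_{k-1}}-1\bigr)-1,
\]
and $\log(a_k\varrho^{d_k-d_{k-1}})=\log\Omega+d_{k-1}\bigl((k^2-1)\log\varrho-k\bigr)\to\infty$.
\end{proof}

With this $h$, for $0\le\kappa<1$ define $f_\kappa$ on $\overline{\mathbb D}\setminus\{1\}$ by the formula above, put $f_\kappa(1)=w_\kappa$, and let
\[
X_\kappa=f_\kappa(\overline{\mathbb D}),\qquad X=X_0,\qquad z^0=e^{-c}(1,1).
\]
Since $|B-\kappa|\le2$ and $h(1)=0$, the map $f_\kappa$ is continuous on $\overline{\mathbb D}$ and holomorphic in $\mathbb D$. We use the coordinates $Z=z-w_\kappa$ centered at $w_\kappa$ and the function $S_\kappa=1-Z_1/Z_2$, holomorphic where $Z_2\ne0$, which labels the complex lines through $w_\kappa$.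

\begin{lemma}\label{lem:f}
Let $0\le\kappa<1$.
\begin{enumerate}
\item[(F1)] $f_\kappa(0)=z^0$, and $f_\kappa\to f_0$ uniformly on $\overline{\mathbb D}$ as $\kappa\to0$.
\item[(F2)] $f_0(1)=0$. For $\zeta\in\overline{\mathbb D}\setminus\{1\}$ the second coordinate of $f_0(\zeta)$ is nonzero and $S_0(f_0(\zeta))=\zeta$.
\item[(F3)] If $\kappa>0$, then $0\notin X_\kappa$.
\item[(F4)] $X_\kappa\cap\{Z_1Z_2=0\}=\{w_\kappa\}$, and $S_\kappa(f_\kappa(\zeta))=\zeta$ whenever $f_\kappa(\zeta)\ne w_\kappa$. If $q$ is a point with $Z_1Z_2\neq0$ such that $\zeta_*=S_\kappa(q)$ satisfies $|\zeta_*|\le1$ and $Z_2(q)=(B(\zeta_*)-\kappa)h(\zeta_*)$, then $q\in X_\kappa$.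
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) $f_\kappa(0)=\kappa(1,1)+(e^{-c}-\kappa)(1,1)=z^0$, and $f_\kappa-f_0=\kappa\,[(1,1)-h(\zeta)(1-\zeta,1)]$ with a bounded bracket.

(F2) The second coordinate is $Bh$, and neither factor vanishes on $\overline{\mathbb D}\setminus\{1\}$; the ratio of the coordinates is $1-\zeta$.

(F3) We have $f_\kappa(1)=w_\kappa\ne0$. If $f_\kappa(\zeta)=0$ with $\zeta\ne1$, subtracting the two coordinates gives $(B-\kappa)h\,\zeta=0$. If $(B-\kappa)h=0$ then $f_\kappa(\zeta)=w_\kappa\neq0$, and if $\zeta=0$ then $f_\kappa(\zeta)=z^0\ne0$.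

(F4) At $f_\kappa(\zeta)$ with $\zeta\ne1$ we have $Z_1=(1-\zeta)Z_2$, so $Z_1$ and $Z_2$ vanish together, and $S_\kappa=\zeta$ if they do not vanish. For the point $q$ we have $\zeta_*\ne1$ because $Z_1(q)\ne0$, and $Z(q)=Z_2(q)(1-\zeta_*,1)$, so $q=f_\kappa(\zeta_*)$.
\end{proof}

\section{Adjoining a disc to a polynomially convex set}\label{sec:convex}

\begin{proposition}\label{prop:convex}
If $L\subset\mathbb C^2$ is compact and polynomially convex and $0\le\kappa<1$, then $K=L\cup X_\kappa$ is polynomially convex.
\end{proposition}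

To separate a point $q\notin K$ from $K$ we start from a psh function $\theta$ that separates $q$ from $L$. It may be large on $X_\kappa$. We correct it by adding small multiples of psh functions that are nonpositive on $K$, not too negative at $q$, and extremely negative on $X_\kappa$. By (F4) the disc lies on the ``graph'' $Z_2=(B(S_\kappa)-\kappa)h(S_\kappa)$, so the natural choice is $\frac1{\deg p}\log|p|$, where $p$ is a polynomial approximation of this equation with denominators cleared. Dividing by the degree keeps these functions bounded above, and (H2) is the rate that survives the division. Clearing denominators costs the two lines $\ell_i=\{Z_i=0\}$, which are treated separately.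

\begin{lemma}\label{lem:step1}
In the situation of Proposition~\ref{prop:convex}, $\widehat K\subset K\cup\ell_1\cup\ell_2$.
\end{lemma}

\begin{proof}
Let $q\notin K$ with $Z_1(q)Z_2(q)\neq0$, and choose $t\ge1$ with $K\cup\{q\}\subset\{|Z|\le t\}$.

\emph{The polynomials.} Let $T_d(y)=\sum_{j\le d}y^j/j!$. For $k\ge1$ write $d=d_k$ and put
\begin{align*}
P_k(Z)&=Z_1^d\,T_d(-2cZ_2/Z_1)=\sum_{j\le d}\frac{(-2c)^j}{j!}Z_1^{d-j}Z_2^j,\\
Q_k(Z)&=Z_2^d\,H_k(1-Z_1/Z_2)=Z_2^d-\sum_{j\le k}a_j(Z_2-Z_1)^{d_j}Z_2^{d-d_j},\\
p_k(Z)&=Z_1^dZ_2^{d+1}-\bigl(e^cP_k-\kappa Z_1^d\bigr)Q_k .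
\end{align*}
These are polynomials, and $p_k=0$ at $Z=0$. Where $Z_1Z_2\ne0$ we have $Z_2/Z_1=1/(1-S_\kappa)$, so
\begin{equation}\label{eq:pk}
p_k=(Z_1Z_2)^{d}\,\Phi_k,\qquad\Phi_k=Z_2-\bigl(B_k(S_\kappa)-\kappa\bigr)H_k(S_\kappa),
\end{equation}
where $B_k(\zeta)=e^cT_{d_k}(-2c/(1-\zeta))\to B(\zeta)$ for every $\zeta\ne1$. On $\{|Z|\le t\}$ we have $|P_k|\le e^{2c}t^d$ and $|Q_k|\le2(2t)^d$, so $|p_k|\le C_0(2t^2)^d$ with $C_0=t+2(e^{3c}+1)$. With $C_1=\log C_0+\log(2t^2)$ the psh functions
\[
u_k=\frac1{d_k}\log|p_k|-C_1
\]
are nonpositive on $\{|Z|\le t\}$ for all $k$.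

\emph{Claim 1: for each $r>0$, $u_k\to-\infty$ uniformly on $f_\kappa(\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r\})$.} At points with $Z=0$ we have $u_k=-\infty$. At the other points $S_\kappa=\zeta$ by (F4), and
\[
\Phi_k=(B-\kappa)h-(B_k-\kappa)H_k=(B-B_k)h+(B_k-\kappa)(h-H_k).
\]
With $y=2c/r$, the bounds $|e^{x}-T_d(x)|\le|x|^{d+1}e^{|x|}/(d+1)!$ and $|T_d(x)|\le e^{|x|}$ for $|x|\le y$ give
\[
|\Phi_k|\le2e^{c+y}\frac{y^{d+1}}{(d+1)!}+(e^{c+y}+1)\max_{\overline{\mathbb D}}|h-H_k| .
\]
For each of the two terms, $\frac1d\log$ of it tends to $-\infty$: for the first because $((d+1)!)^{1/d}\to\infty$, for the second by (H2). The same then holds for the sum, and $u_k\le2\log t+\frac1d\log|\Phi_k|-C_1$ by \eqref{eq:pk}.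

\emph{Claim 2: there are $C_q>0$ and $k_0$ with $u_k(q)\ge-C_q$ for $k\ge k_0$.} By \eqref{eq:pk}, $u_k(q)=\log|Z_1Z_2|(q)+\frac1{d_k}\log|\Phi_k(q)|-C_1$, and the first term is finite because $q\notin\ell_1\cup\ell_2$. So it suffices that $|\Phi_k(q)|$ stay away from $0$. Let $\zeta_*=S_\kappa(q)$. If $|\zeta_*|\le1$, then $\Phi_k(q)\to Z_2(q)-(B(\zeta_*)-\kappa)h(\zeta_*)$, which is nonzero by (F4) since $q\notin X_\kappa$. If $|\zeta_*|>1$, then $B_k(\zeta_*)-\kappa\to B(\zeta_*)-\kappa\ne0$ because $|B(\zeta_*)|>1>\kappa$, and (H3) gives $|\Phi_k(q)|\to\infty$. This last case is the one that fails in Example~\ref{ex:flat}.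

\emph{The separating function.} Since $q\notin L=\widehat L$, there is a continuous psh $\theta$ on $\mathbb C^2$ with $\theta\le-1$ on $L$ and $\theta(q)\ge1$: take $\theta=|p|-2$ with $p$ as in Section~\ref{sec:hulls}, or $\theta\equiv1$ if $L=\emptyset$. Let $C_2=\max(0,\max_{X_\kappa}\theta)$. Claim~1 says nothing near $\zeta=1$, but there $Z_2$ is small and $\log|Z_2|$ takes over. Choose, in this order:
\begin{itemize}
\item $\delta_1>0$ with $\delta_1\log(t/|Z_2(q)|)\le\frac14$;
\item $r>0$ with $C_2+\delta_1\log(|Z_2|/t)\le-1$ on $f_\kappa(\{|1-\zeta|<r\})$, which is possible because $|Z_2|\le2|h(\zeta)|\to0$ as $\zeta\to1$;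
\item $\delta_2=1/(4C_q)$;
\item $k\ge k_0$ with $C_2+\delta_2u_k\le-1$ on $f_\kappa(\{|1-\zeta|\ge r\})$, by Claim~1.
\end{itemize}
The function $\Theta=\theta+\delta_1\log(|Z_2|/t)+\delta_2u_k$ is psh on $\mathbb C^2$, and its last two terms are nonpositive on $K$. Hence $\Theta\le\theta\le-1$ on $L$, and $\Theta\le-1$ on each of the two parts of $X_\kappa$, while $\Theta(q)\ge1-\frac14-\frac14=\frac12$. By (P), $q\notin\widehat K$.
\end{proof}

What remains of $\widehat K\setminus K$ lies in two lines. If it were nonempty, we could find in it a point $q^*$ at which a function holomorphic near $q^*$ peaks relative to $\widehat K$. Truncating this function gives a psh function near $\widehat K$ that vanishes on $K$ and is positive at $q^*$, and Lemma~\ref{lem:glue}(b) makes it global.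

\begin{proof}[Proof of Proposition~\ref{prop:convex}]
Let $A=\widehat K$ and suppose that $q\in A\setminus K$. By Lemma~\ref{lem:step1}, $q$ lies on a line $\ell\in\{\ell_1,\ell_2\}$; let $\ell'$ be the other line, so that $\ell\cap\ell'=\{w_\kappa\}\subset K$. Let $\xi=Z_2$ if $\ell=\ell_1$ and $\xi=Z_1$ if $\ell=\ell_2$; it maps $\ell$ isometrically onto $\mathbb C$. Put $E=A\cap\ell$ and $E_K=K\cap\ell$. By (F4), $E_K=(L\cap\ell)\cup\{w_\kappa\}$.

\emph{A boundary point of $E$ outside $K$.} The open subset $\ell\setminus L$ of $\ell$ has no bounded component, for the boundary of such a component lies in $L$ and the maximum principle would place the component in $\widehat L=L$. So $\ell\setminus L$ is connected, and it remains connected after removing one point: $\ell\setminus E_K$ is connected and unbounded. It meets $E$ at $q$ and is not contained in the compact set $E$. Hence it contains a point $q_1$ of the boundary of $E$ relative to $\ell$, and $q_1\in E$.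

\emph{A peak point.} Let $0<2\beta<\operatorname{dist}(q_1,E_K)$, take $q_2\in\ell\setminus E$ with $|q_2-q_1|<\beta$, and let $q^*$ be a point of $E$ nearest to $q_2$. Then $|q^*-q_2|\le|q_1-q_2|<\beta$, so $|q^*-q_1|<2\beta$ and $q^*\notin K$. Let $q_3$ be the midpoint of $q_2$ and $q^*$. The open disc in $\ell$ about $q_2$ with $q^*$ on its boundary misses $E$, and it contains the closed disc about $q_3$ of radius $|q^*-q_3|$ except for the point $q^*$. So every point of $E\setminus\{q^*\}$ is farther from $q_3$ than $q^*$ is, and the function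
\[
F=\frac{\xi(q^*)-\xi(q_3)}{\xi-\xi(q_3)},
\]
holomorphic and zero-free off the line $\{\xi=\xi(q_3)\}$, has $F(q^*)=1$ and $|F|<1$ on $E\setminus\{q^*\}$.

\emph{Truncation.} Let $V$ be an open ball about $q^*$ whose closure is disjoint from $K$, from $\ell'$ and from $\{\xi=\xi(q_3)\}$. By Lemma~\ref{lem:step1}, $A\cap\overline V=E\cap\overline V$. So $A\cap\partial V$ is a compact subset of $E\setminus\{q^*\}$, and there is $\gamma>0$ with $\log|F|\le-2\gamma$ on it. The open set $N=\{\xi\ne\xi(q_3),\ \log|F|<-\gamma\}$ contains $A\cap\partial V$. Define $u=\max(\log|F|+\gamma,0)$ on $V$ and $u=0$ on $(\mathbb C^2\setminus\overline V)\cup N$. The two definitions agree on $V\cap N$, so $u$ is continuous and psh on the open set $G=V\cup(\mathbb C^2\setminus\overline V)\cup N$, which contains $A$. Lemma~\ref{lem:glue}(b), applied to the polynomially convex set $A$, gives a psh function $\tilde u$ on $\mathbb C^2$ equal to $u$ on $A$. Then $\tilde u=0$ on $K$, since $K\cap\overline V=\emptyset$, and $\tilde u(q^*)=\gamma>0$ with $q^*\in\widehat K$. This contradicts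 (P).
\end{proof}

\section{A barrier at the tip of the limit disc}\label{sec:barrier}

\begin{lemma}\label{lem:barrier}
Let $L\subset\mathbb C^2$ be compact and polynomially convex with $0\notin L$, and let $0<\eta<1$. There is a continuous psh function $v$ on $\mathbb C^2$ with $v=-1$ on $L$, $v<0$ on $X$, and $v(0)=-\eta$.
\end{lemma}

Here it matters that $0=f_0(1)$ is reached at a boundary point of the parameter disc. The function $v\circ f_0$ is negative and subharmonic, and if it equals $-1$ on a disc about $\zeta=0$, then the argument of Lemma~\ref{lem:onepass} keeps it away from $0$ at each interior point. At the point $1$ there is no such obstruction: $M(\operatorname{Re}\zeta-1)$ vanishes at $1$ and is very negative away from it. We pull a function of this kind back by $S=S_0=1-z_1/z_2$. The difficulty is that $S$ is not defined at $0$ and takes all values near it, so the function of $\zeta$ must be constant near $\zeta=1$. A small multiple of $\log|1-\zeta|$ creates this plateau.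

\begin{proof}
\emph{The function of $\zeta$.} By (F2) and $0\notin L$, the set $S(L\cap X)$ is a compact subset of $\overline{\mathbb D}\setminus\{1\}$. Choose $r_1\in(0,1)$ with $|1-\zeta|\ge r_1$ on it, and put $Y=\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r_1\}$ and $M=4/r_1^2$. Choose $r_2\in(0,r_1)$ with $Mr_2<\eta/8$, then $\tau>0$ with $\tau\log(2/r_2)<\eta/8$, and let
\[
\varphi_1(\zeta)=M(\operatorname{Re}\zeta-1)-\frac\eta2+\tau\log\frac{|1-\zeta|}2 .
\]
This function is subharmonic on $\mathbb C$. On $\overline{\mathbb D}$ the first and third terms are nonpositive, so $\varphi_1\le-\eta/2$. On $\overline{\mathbb D}$ we also have $|1-\zeta|^2\le2(1-\operatorname{Re}\zeta)$, so on $Y$ the first term is at most $-Mr_1^2/2=-2$ and $\varphi_1\le-2$. On the circle $|1-\zeta|=r_2$ we have $\varphi_1>-\frac\eta8-\frac\eta2-\frac\eta8>-\eta>-1$. Therefore the function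
\[
\varphi=\begin{cases}\max(\varphi_1,-\eta)&\text{on }|1-\zeta|\le r_2,\\ \max(\varphi_1,-1)&\text{on }|1-\zeta|\ge r_2\end{cases}
\]
equals $\varphi_1$ near that circle and is continuous and subharmonic on $\mathbb C$. It is negative on $\overline{\mathbb D}$; it equals $-\eta$ on a disc $|1-\zeta|<r_3$, because $\varphi_1\to-\infty$ at $1$; and it equals $-1$ on an open set $Y'\supset Y$.

\emph{The function near $L\cup X$.} Choose $b>0$ such that $L\cap\{|z|<2b\}=\emptyset$ and such that $\zeta\in\overline{\mathbb D}$, $|f_0(\zeta)|<2b$ imply $|1-\zeta|<r_3$; the latter is possible because $f_0$ has no zero on the compact set $\{\zeta\in\overline{\mathbb D}:|1-\zeta|\ge r_3\}$. Let $X'=X\setminus\{|z|<b\}$, a compact set on which $z_2\neq0$. Let $U_1=\{|z|<3b/2\}$, and let $U_2$, $U_3$ be the open $\beta$-neighborhoods of $X'$ and $L$. For small $\beta\in(0,b/4)$ the following hold.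
\begin{itemize}
\item $z_2\ne0$ on $U_2$, and $U_1\cap U_3=\emptyset$.
\item $\varphi\circ S=-\eta$ on $U_1\cap U_2$. A point of $U_1\cap U_2$ is within $\beta$ of the compact set $X'\cap\{|z|\le7b/4\}$, which lies in the open set $\{z_2\ne0,\ |1-S|<r_3\}$ by the choice of $b$.
\item $\varphi\circ S=-1$ on $U_2\cap U_3$. Otherwise there are points $z^{j}\notin S^{-1}(Y')$ whose distances to $X'$ and to $L$ tend to $0$; a limit point lies in $X'\cap L$ but outside the open set $S^{-1}(Y')$, although $S(X'\cap L)\subset Y$.
\end{itemize}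
So $\psi=-\eta$ on $U_1$, $\psi=\varphi\circ S$ on $U_2$, $\psi=-1$ on $U_3$ defines a continuous psh function on $G=U_1\cup U_2\cup U_3\supset L\cup X$. It equals $-1$ on $L$ and $-\eta$ at $0$, and it is negative on $X\subset U_1\cup X'$ because $S(X')\subset\overline{\mathbb D}$. By Proposition~\ref{prop:convex} with $\kappa=0$ the set $L\cup X$ is polynomially convex, and Lemma~\ref{lem:glue}(b) gives $v$.
\end{proof}

\section{The domain in $\mathbb C^2$}\label{sec:domain}

\begin{proposition}\label{prop:domain}
There are a bounded hyperconvex domain $D_0\subset\mathbb C^2$, contained in the $\delta$-neighborhood $W$ of $X$, and numbers $\kappa_m\in(0,e^{-c})$ with $\kappa_m\to0$, such that $0\notin D_0$ and $X_{\kappa_m}\subset D_0$ for all $m$.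
\end{proposition}

\begin{proof}
We construct continuous psh functions $\sigma_1\le\sigma_2\le\cdots$ on $\mathbb C^2$ and numbers $\eta_m>0$, $\eta_m\to0$, with
\begin{equation}\label{eq:ind}
\sigma_m\to\infty\text{ at infinity},\qquad\sigma_m<0\text{ on }X,\qquad\sigma_m(0)\ge-\eta_m/2 .
\end{equation}
The second condition leaves room for the next disc; the third keeps $0$ out of the sublevel set $\{\sigma_m\le-\eta_m\}$, which the domain will have to contain.

The set $X$ is polynomially convex by Proposition~\ref{prop:convex} with $L=\emptyset$. Let $\eta_1=\frac12$, and let $\sigma_1$ be given by Lemma~\ref{lem:glue}(b) with $A=X$, $G=W$, $u\equiv-\frac14$. Then \eqref{eq:ind} holds for $m=1$, and $\sigma_1>0$ off $W$. Suppose that $\sigma_m$ and $\eta_m$ satisfy \eqref{eq:ind}.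

\emph{Adjoining a disc.} The open set $\{\sigma_m<0\}$ contains $X$, so by (F1) it contains $X_{\kappa_m}$ for some $\kappa_m\in(0,\min(\frac1m,e^{-c}))$. The set $M_m=\{\sigma_m\le-\eta_m\}$ is compact, polynomially convex by (P), and does not contain $0$. By Proposition~\ref{prop:convex} and (F3), $M_m\cup X_{\kappa_m}$ is polynomially convex and contained in $\{\sigma_m<0\}\setminus\{0\}$. Lemma~\ref{lem:glue}(a) gives a polynomially convex compact neighborhood $L_m$ of $M_m\cup X_{\kappa_m}$ with $L_m\subset\{\sigma_m<0\}\setminus\{0\}$.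

\emph{Raising the function at $0$.} Let $\mu_m=\min(1,-\max_{L_m}\sigma_m)>0$ and $\eta_{m+1}=\frac12\min(\mu_m,\frac1{m+1})$. Let $v_m$ be the function of Lemma~\ref{lem:barrier} for $L=L_m$ and $\eta=\eta_{m+1}/2$, and put $\sigma_{m+1}=\max(\sigma_m,v_m)$. Then \eqref{eq:ind} holds for $m+1$: the first condition because $\sigma_{m+1}\ge\sigma_m$, the second because $\sigma_m$ and $v_m$ are negative on $X$, the third because $\sigma_{m+1}(0)\ge v_m(0)$.

\emph{The domain.} On $L_m$ we have $\sigma_{m+1}=\max(\sigma_m,-1)\le-\mu_m<-\eta_{m+1}$, so $L_m\subset\operatorname{int}M_{m+1}\subset\operatorname{int}L_{m+1}$. Hence $O=\bigcup_mL_m=\bigcup_m\operatorname{int}L_m$ is open. It does not contain $0$, and $L_m\subset\{\sigma_m<0\}\subset\{\sigma_1<0\}\subset W$, so $O\subset W$ is bounded. Let $D_0$ be the connected component of $O$ containing $z^0$. Each $X_{\kappa_m}$ is connected, contains $z^0$ and lies in $O$, so $X_{\kappa_m}\subset D_0$.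

\emph{The exhaustion.} For $k\ge m$ we have $L_m\subset L_k$, so $v_k=-1$ on $L_m$. Thus $\sigma_k=\max(\sigma_m,-1)$ on $L_m$ for all $k>m$: the sequence is eventually constant near each point of $O$, and $\rho=\lim_k\sigma_k$ is continuous, psh and negative on $O$. Given $s>0$, pick $m$ with $\eta_m<s$. If $z\in O$ and $\rho(z)\le-s$, then $\sigma_m(z)\le\rho(z)<-\eta_m$, so $z\in M_m$. The set $\{z\in D_0:\rho(z)\le-s\}$ is relatively closed in $O$, because $\rho$ is continuous and a component of $O$ is relatively closed, and it is contained in the compact set $M_m\subset O$. So it is a compact subset of $D_0$, and $\rho|_{D_0}$ is a continuous negative psh exhaustion.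
\end{proof}

\section{Proof of the theorems}\label{sec:end}

The bound \eqref{eq:lower} was proved in Section~\ref{sec:intro}. Let $n\ge2$ and $c,\varepsilon>0$. Two adjustments of $D_0$ remain. For $n\ge3$ we take the product with a thin polydisc. And the factor $(1-\zeta,1)$ has norm up to $\sqrt5$ on $\overline{\mathbb D}$ but only $\sqrt2$ at $\zeta=0$, which would cost a constant in the comparison with \eqref{eq:lower}; we remove this loss by shrinking the first coordinate.

Choose $\delta,\lambda\in(0,1)$ so small that
\begin{equation}\label{eq:small}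
(1+\delta)\sqrt{1+4\lambda^2}+\delta+\delta\sqrt{n-2}\le e^{\varepsilon},
\end{equation}
and take $D_0$, $\kappa_m$ and the exhaustion $\rho$ of $D_0$ from Proposition~\ref{prop:domain} for these $c$ and $\delta$. Let $\Lambda(z_1,z_2)=(\lambda z_1,z_2)$, $P=\{\xi\in\mathbb C^{n-2}:|\xi_j|<\delta\}$ and
\[
D=\Lambda(D_0)\times P,\qquad\iota(z)=(\Lambda z,0)\in\mathbb C^n\quad(z\in\mathbb C^2),
\]
where the factor $P$ is absent for $n=2$. The points required in the theorems are $w_0=0$, the base point $\iota(z^0)$ and the poles $\iota(w_{\kappa_m})$.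

\emph{Hyperconvexity.} The function $\tilde\rho(z,\xi)=\max\{\rho(\Lambda^{-1}z),\ \max_j|\xi_j|/\delta-1\}$ is continuous, psh and negative on the bounded domain $D$. For $s>0$ the set $\{\tilde\rho<-s\}$ lies in the product of $\Lambda(\{\rho\le-s\})$ with $\{|\xi_j|\le\delta(1-s)\}$, a compact subset of $D$.

\emph{The boundary point.} We have $w_{\kappa_m}=f_{\kappa_m}(1)\in D_0$, so the poles $\iota(w_{\kappa_m})$ lie in $D$ and tend to $0$. Since $0\notin D_0$, the origin of $\mathbb C^n$ is not in $D$, and $w_0=0\in\partial D$.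

\emph{The Green function.} The disc $\iota\circ f_{\kappa_m}$ maps $\mathbb D$ holomorphically into $D$, sends $0$ to $\iota(z^0)$, and sends each point $\zeta_k$ of Lemma~\ref{lem:zeros} for $\kappa=\kappa_m$ to $\iota(w_{\kappa_m})$, because $B(\zeta_k)=\kappa_m$. Lemmas~\ref{lem:disc} and~\ref{lem:zeros} give
\[
g\bigl(\iota(z^0),\iota(w_{\kappa_m})\bigr)\le\log\frac{e^{-c}-\kappa_m}{1-\kappa_me^{-c}}\longrightarrow-c\qquad(m\to\infty).
\]
This proves Theorem~\ref{thm:main}; the answer to the Question is no in every dimension $n\ge2$.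

\emph{Sharpness.} On $\overline{\mathbb D}\setminus\{1\}$ we have $|\Lambda f_0(\zeta)|=|B||h|\sqrt{\lambda^2|1-\zeta|^2+1}\le(1+\delta)\sqrt{1+4\lambda^2}$ by \eqref{eq:Bsize} and (H1). Since $\Lambda$ does not increase distances and $D_0$ lies in the $\delta$-neighborhood of $X$, every point of $\Lambda(D_0)$ has norm at most $(1+\delta)\sqrt{1+4\lambda^2}+\delta$. Every point of $P$ has norm at most $\delta\sqrt{n-2}$. By \eqref{eq:small}, $R\le e^\varepsilon$. Finally $|\iota(z^0)-w_0|=e^{-c}\sqrt{1+\lambda^2}\ge e^{-c}$, so
\[
\log\frac{|\iota(z^0)-w_0|}{R}\ge-c-\varepsilon .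
\]
This completes the proof of Theorem~\ref{thm:sharp}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{CAG}
\emph{Complex analysis and geometry},
\texttt{http://www-fourier.ujf-grenoble.fr/\allowbreak\textasciitilde demailly/\allowbreak source\_files/\allowbreak notice/\allowbreak mathscinet\_ref/\allowbreak batch2.pdf}

\bibitem{Hor}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\end{thebibliography}
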